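# Consecutive integers with large $k$-smooth parts: a linear lower bound for $F(k,k)$

## 1. The theorem and the conjecture it refutes

For a positive integer $m$ and an integer $k\ge 2$, let $a_k(m)$ be the largest divisor of $m$ all of whose prime factors are at most $k$. For positive integers $k,l$ put
$$f(n;k,l)=\min\{a_k(n+i):1\le i\le l\},\qquad F(k,l)=\max_{n\ge 0}f(n;k,l).$$

**Theorem 1.** There are $\varepsilon>0$ and $k_0$ such that for every $k\ge k_0$ there is an $n\ge 0$ with
$$a_k(n+i)>\varepsilon k\qquad\text{for all }1\le i\le\lfloor(1+\varepsilon)k\rfloor .$$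
Hence $F(k,\lfloor(1+\varepsilon)k\rfloor)>\varepsilon k$, and also $F(k,k)>\varepsilon k$ for $k\ge k_0$. Together with the known bound $F(k,k)<(1+\delta)k$ for every $\delta>0$ and all $k\ge k_0(\delta)$, this gives
$$0<\liminf_{k\to\infty}\frac{F(k,k)}{k}\le\limsup_{k\to\infty}\frac{F(k,k)}{k}\le 1 .$$

In words: take $k$ consecutive integers, keep from each only the part built from primes at most $k$, and look at the smallest of these parts. How large can it be made by choosing the position of the $k$ integers? The theorem says that it can be made at least a fixed positive multiple of $k$, and that there is even room for slightly more than $k$ integers.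

The question comes from the text listed as "Very recently two old problems on consecutive integers were settled…" (http://ftp.renyi.hu/~p_erdos/1975-07.pdf). It asks for a proof or disproof of the following conjecture: $F(k,k)/k\to0$. In other words, for every $\varepsilon>0$ there is a $k_\varepsilon$ such that for every $k>k_\varepsilon$ and every $n$ at least one of $a_k(n+1),\dots,a_k(n+k)$ is less than $\varepsilon k$. Theorem 1 contradicts this for one particular $\varepsilon$, so the conjecture is false.

Two sentences of the theorem follow at once from the first. If $l\le l'$, then $f(n;k,l')$ is a minimum over a larger set than $f(n;k,l)$, so $F(k,l)$ is non-increasing in $l$; hence $F(k,k)\ge F(k,\lfloor(1+\varepsilon)k\rfloor)$. (For small $l$ the maximum may be infinite: for $l=1$ take $n+1=2^j$. Section 3 shows that it is finite for $l\ge k$.) The statement about $\liminf$ and $\limsup$ is then the lower bound combined with the known upper bound. What has to be proved is the existence of $n$.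

## 2. Values for $k\le 5$

As an example of the notation, $84=2^2\cdot3\cdot7$, so $a_5(84)=12$ and $a_7(84)=84$. We write $v_p(m)$ for the exponent of $p$ in $m$, so that $a_k(m)=\prod_{p\le k}p^{v_p(m)}$.

**$k=2$.** One of two consecutive integers is odd, so $F(2,2)=1$.

**$k=3$.** If $n$ is even, then $n+1$ and $n+3$ are odd and at most one of them is divisible by $3$, so the other has $a_3=1$. If $n$ is odd, then $n+2$ is odd. Either $3\nmid n+2$ and $a_3(n+2)=1$, or $3\mid n+2$. In the latter case $n+1,n+3$ are even and prime to $3$, and one of them is $2$ modulo $4$, so its $a_3$ is $2$. The integers $2,3,4$ attain $2$. So $F(3,3)=2$.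

**$k=4$.** Among four consecutive integers there are two odd ones, differing by $2$. At most one is divisible by $3$, the other has $a_4=1$. So $F(4,4)=1$.

**$k=5$.** If $n$ is even, the three odd numbers $n+1,n+3,n+5$ have differences $2,4$, so each of the primes $3,5$ divides at most one of them and some $a_5$ equals $1$. If $n$ is odd, the odd numbers are $n+2$ and $n+4$. For the minimum to exceed $1$, one must be divisible by $3$ and the other by $5$. If $3\mid n+2$ and $5\mid n+4$, then $n+1$ and $n+3$ are even and prime to $15$, and one of them is $2$ modulo $4$. If $5\mid n+2$ and $3\mid n+4$, the same holds for $n+3$ and $n+5$. So the minimum is at most $2$, and $2,3,4,5,6$ attain it: $F(5,5)=2$.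

The hand computations already show the mechanism. The odd members of the interval compete for a limited supply of odd primes, and a prime serves two odd numbers only if they differ by a multiple of twice that prime. This parity remark returns in Section 5.

## 3. The ceiling $(1+o(1))k$

The bound $F(k,k)<(1+\delta)k$ is quoted in Theorem 1 as known. Here is a short proof. It also shows that $F(k,k)$ is finite.

**Proposition 2.** $F(k,k)\le (k!)^{1/(k-\pi(k))}=(1+o(1))k$.

*Proof.* Fix $n\ge0$. For each prime $p\le k$ choose an index $i_p\in\{1,\dots,k\}$ for which $v_p(n+i_p)$ is largest. If $i\ne i_p$, then $p^{v_p(n+i)}$ divides both $n+i$ and $n+i_p$, so $v_p(n+i)\le v_p(i-i_p)$. Delete all the indices $i_p$. A set $I$ of at least $k-\pi(k)\ge1$ indices remains, and for every $p\le k$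
$$\sum_{i\in I}v_p(n+i)\le\sum_{i\ne i_p}v_p(i-i_p)=v_p\big((i_p-1)!\,(k-i_p)!\big)\le v_p\big((k-1)!\big),$$
the last step because $(i_p-1)!(k-i_p)!$ divides $(k-1)!$. Hence $\prod_{i\in I}a_k(n+i)\le (k-1)!\le k!$, and the smallest factor is at most $(k!)^{1/|I|}\le(k!)^{1/(k-\pi(k))}$. Now $\log k!=k(\log k-1+o(1))$, and by the prime number theorem $k/(k-\pi(k))=1+(1+o(1))/\log k$. The product of $\log k-1+o(1)$ and $1+(1+o(1))/\log k$ is $\log k+o(1)$. $\square$

## 4. Shifting by $s$, and the primes just above $k$

The first thing to try is an interval $s+1,s+2,\dots,s+l$ with $s=\lfloor\varepsilon k\rfloor$. A member $m$ with no prime factor above $k$ has $a_k(m)=m>\varepsilon k$. If $s+l<2k$, the other members are the primes in $(k,s+l]$, and for these $a_k=1$. By the prime number theorem there are about a constant times $\varepsilon k/\log k$ of them. They must be repaired.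

The freedom is that $n$ need only be congruent to $s$ modulo certain prime powers, and we may change the residue of $n$ modulo some primes. For instance let $k=10$, $s=2$, and look at $m=3,\dots,12$. The values $a_{10}(m)$ are $3,4,5,6,7,8,9,10,1,12$, and the only failure is at $m=11$. Take instead $n\equiv2$ modulo $2^4,3^3,5^2$ and $n\equiv 2-11\pmod 7$, and put $m=2+i$. Then $7$ divides $n+i$ exactly when $m\equiv 11\pmod 7$, that is, for $m=4$ and $m=11$. The failure at $11$ is repaired, but now $m=7$ has lost its factor $7$, and $a_{10}(n+5)=1$. The hole has moved.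

We now set up this procedure in general. Throughout, $0<\varepsilon\le 1/1000$, the integer $k$ is large in terms of $\varepsilon$, and
$$s=\lfloor\varepsilon k\rfloor,\qquad l=\lfloor(1+\varepsilon)k\rfloor,\qquad M=s+l\le(1+2\varepsilon)k\le1.002k .$$
As $i$ runs over $1,\dots,l$, the number $m=s+i$ runs over the integers in $(s,M]$. Let $E$ be the set of primes in $(k,M]$.

**Definition.** Let $\mathcal Q$ be a set of primes in $(0.239k,k]$, and for each $Q\in\mathcal Q$ let an integer $t_Q$, its *target*, be given. Fix $A$ with $2^A>M$. By the Chinese remainder theorem choose $n\ge0$ with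
$$n\equiv s\pmod{p^A}\quad(p\le k,\ p\notin\mathcal Q),\qquad n\equiv s-t_Q\pmod Q\quad(Q\in\mathcal Q). \tag{1}$$
We say that *$Q$ covers $m$* if $m\equiv t_Q\pmod Q$. We call $m\in(s,M]$ *bad* if it is divisible by some $Q\in\mathcal Q$ or by some prime greater than $k$.

In the example above, $\mathcal Q=\{7\}$, $t_7=11$, the bad numbers are $7$ and $11$, and $7$ covers $4$ and $11$. (There the constants $\varepsilon\le1/1000$ and $0.239$ are ignored.)

**Lemma 3.** Let $n$ satisfy (1) and let $m=s+i\in(s,M]$.

1. If $m$ is not bad, then $a_k(n+i)>\varepsilon k$.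
2. If $m$ is covered by some $Q\in\mathcal Q$, then $a_k(n+i)>\varepsilon k$.
3. If $m$ is a prime in $\mathcal Q\cup E$ and is covered by no $Q\in\mathcal Q$, then $a_k(n+i)=1$.

*Proof.* If $p\le k$ and $p\notin\mathcal Q$, then $n+i\equiv m\pmod{p^A}$ with $0<m<p^A$, so $v_p(n+i)=v_p(m)$. If $Q\in\mathcal Q$, then $n+i\equiv m-t_Q\pmod Q$, so $Q\mid n+i$ if and only if $Q$ covers $m$.

For 1, all prime factors of $m$ are at most $k$ and outside $\mathcal Q$, so $a_k(n+i)\ge m\ge s+1>\varepsilon k$. For 2, $Q\le k$ divides $n+i$, so $a_k(n+i)\ge Q>0.239k>\varepsilon k$. For 3, no prime $p\le k$ outside $\mathcal Q$ divides $m$, hence none divides $n+i$, and no $Q\in\mathcal Q$ divides $n+i$ either. $\square$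

So it suffices to choose $\mathcal Q$ and targets such that **every bad $m$ is covered**. Since $M<2k$, a number $m\le M$ with a prime factor above $k$ is itself that prime. Hence the bad numbers are the elements of $E$ and the multiples in $(s,M]$ of the primes in $\mathcal Q$. Moving a prime $Q$ costs us its multiples and buys us one residue class modulo $Q$.

## 5. A parity obstruction for primes above $M/3$

It is natural to move only large primes: if $Q>M/2$, then $Q$ loses just one number, itself, and if $M/3<Q\le M/2$ it loses only $Q$ and $2Q$. This cannot work, whatever the targets.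

**Proposition 4.** Suppose that $\mathcal Q\subset(M/3,k]$, that $E\neq\emptyset$, and that $k$ is large. Then for every choice of targets, some $m\in(s,M]$ has $a_k(n+m-s)=1$.

*Proof.* The elements of $\mathcal Q\cup E$ are odd bad numbers. There are $|\mathcal Q|+|E|$ of them, and all are greater than $M/3$. By Lemma 3, part 3, it is enough to show that one of them is uncovered. Suppose that $Q\in\mathcal Q$ covers two of them, $m<m'$. Then $Q\mid m'-m$. As $m'-m$ is even and $Q$ is odd, $2Q\mid m'-m$, so $m'-m\ge2Q>2M/3$. But $m'-m<M-M/3=2M/3$, a contradiction. So each $Q$ covers at most one element of $\mathcal Q\cup E$, and the $|\mathcal Q|$ primes cover at most $|\mathcal Q|<|\mathcal Q|+|E|$ of them. $\square$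

The proof shows what is needed: **some prime must cover two odd bad numbers**, which then lie at distance at least $2Q$. If $Q$ is above $M/3$, the smaller of the two is below $M/3$. So primes below $M/3$ must be moved, and these lose even more multiples. The task is to find a finite system in which the losses are all repaired and something is left over.

## 6. Thirty-one primes with one to spare

**How the system is put together.** Start with a prime $c$ near $0.375k$ that covers two odd bad numbers, a prime $g$ near $0.24k$ and a prime $p=g+2c$ near $0.99k$. With $k=100$ in mind, $c=37$ covers $23$ and $97=23+2\cdot37$. This is the gain. It has costs, because $2c$ and $2g,3g,4g$ are now bad as well.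

* The extra odd number $3g$ is paid for by $g$ itself: let $g$ cover two odd bad primes, $r$ and $r+2g$.
* Each extra even number is covered by a prime of its own, which at the same time covers one odd bad number. For $2c$ use a prime $u=2c-g'$, which covers $g'$ and $g'+u=2c$ (for instance $59$ covers $23$ and $82=2\cdot41$). For $4g$ use a prime $v=4g-c'$, which covers $c'$ and $c'+v=4g$ (for instance $61$ covers $31$ and $92=4\cdot23$). For $2g$ use a prime $w$ for which $z=2g+w$ is also prime; it covers $2g$ and $z$.

The auxiliary primes $p,r,s,u,v,w,z$ are all larger than $M/2$, so each loses only itself. To make the bookkeeping close, and to keep the linear forms pairwise non-proportional, several copies of $g$ and $c$ are interlinked as follows.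

**Definition.** Take 15 variables
$$x=(c_1,c_2,c_3,\;g_1,\dots,g_4,\;r_1,\dots,r_4,\;w_1,\dots,w_4)$$
and the 31 linear forms $\psi_1,\dots,\psi_{31}$ consisting of these variables and of
$$\begin{aligned}
&p_1=g_1+2c_1,\qquad p_2=4g_2-c_2,\\
&u_1=2c_1-g_2,\quad u_2=2c_2-g_3,\quad u_3=2c_3-g_4,\\
&v_1=4g_3-c_1,\quad v_2=4g_4-c_2,\quad v_3=4g_1-c_3,\\
&s_i=r_i+2g_i,\qquad z_i=w_i+2g_i\qquad(1\le i\le4).
\end{aligned}\tag{2}$$
(The primes $s_i$ are not to be confused with the shift $s$.) Let $K=K_k$ be the open box
$$|g_i-0.240k|,\ |c_i-0.375k|,\ |r_i-0.505k|,\ |w_i-0.505k|<0.001k .$$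
A *gadget* is a point $x\in K\cap\mathbb Z^{15}$ for which the 31 values $\psi_i(x)$ are distinct primes. Let $\mathcal G$ be the set of gadgets.

**Sizes.** On $K$, in units of $k$:

* $g_i\in(.239,.241)$, $c_i\in(.374,.376)$, and $r_i,w_i\in(.504,.506)$;
* $p_1\in(.239+.748,\ .241+.752)=(.987,.993)$;
* $p_2,v_i\in(.956-.376,\ .964-.374)=(.580,.590)$;
* $u_i\in(.748-.241,\ .752-.239)=(.507,.513)$;
* $s_i,z_i\in(.504+.478,\ .506+.482)=(.982,.988)$.

So all 31 primes of a gadget lie in $(0.239k,0.993k)$. In particular they are at most $k$.

**Bad numbers created by one gadget.** Recall $M\le1.002k$. A gadget prime other than the $c_i,g_i$ exceeds $0.504k$, so twice it exceeds $1.008k>M$, and its only multiple in $(s,M]$ is itself. Since $2c_i<0.752k$ and $3c_i>1.122k$, the multiples of $c_i$ are $c_i,2c_i$. Since $4g_i<0.964k$ and $5g_i>1.195k$, the multiples of $g_i$ are $g_i,2g_i,3g_i,4g_i$. This gives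
$$31+3+4\cdot3=46$$
numbers. We want to cover them together with one further number $P\in E$, so 47 in all.

**Targets.** Sixteen of the primes each cover two of these numbers.

| prime $Q$ | target $t_Q$ | $Q$ covers | because |
|---|---|---|---|
| $c_1$ | $g_1$ | $g_1,\ p_1$ | $p_1=g_1+2c_1$ |
| $c_2$ | $p_2$ | $p_2,\ 4g_2$ | $4g_2=p_2+c_2$ |
| $g_i$ $(i\le4)$ | $r_i$ | $r_i,\ s_i$ | $s_i=r_i+2g_i$ |
| $u_i$ $(i\le3)$ | $g_{i+1}$ | $g_{i+1},\ 2c_i$ | $2c_i=g_{i+1}+u_i$ |
| $v_1$ | $c_1$ | $c_1,\ 4g_3$ | $4g_3=c_1+v_1$ |
| $v_2$ | $c_2$ | $c_2,\ 4g_4$ | $4g_4=c_2+v_2$ |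
| $v_3$ | $c_3$ | $c_3,\ 4g_1$ | $4g_1=c_3+v_3$ |
| $w_i$ $(i\le4)$ | $2g_i$ | $2g_i,\ z_i$ | $z_i=2g_i+w_i$ |

The remaining primes are $c_3,\ p_1,p_2,\ r_i,\ s_i,\ z_i$, in number $1+2+4+4+4=15$. They receive as targets, bijectively and in any order, the 15 numbers
$$u_1,u_2,u_3,\quad v_1,v_2,v_3,\quad w_1,\dots,w_4,\quad 3g_1,\dots,3g_4,\quad P, \tag{3}$$
whose number is $3+3+4+4+1=15$.

**Every one of the 47 numbers is covered.**

* $c_1,c_2,c_3$ by $v_1,v_2,v_3$.
* $g_1$ by $c_1$, and $g_2,g_3,g_4$ by $u_1,u_2,u_3$.
* $p_1$ by $c_1$, and $p_2$ by $c_2$.
* $r_i,s_i$ by $g_i$, and $z_i$ by $w_i$.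
* $u_i,v_i,w_i,3g_i,P$ by the 15 remaining primes.
* $2c_i$ by $u_i$, and $2g_i$ by $w_i$.
* $4g_1,4g_2,4g_3,4g_4$ by $v_3,c_2,v_1,v_2$ respectively.

The count is $16\cdot2+15=47$. Compare with Section 5. The odd numbers among the 47 are the 31 primes, the four $3g_i$ and $P$, which makes 36. Each of the 31 primes covers one odd number, and the five primes $c_1,g_1,g_2,g_3,g_4$ cover a second one, which also makes 36. The $g_i$ compensate for the $3g_i$, and $c_1$ pays for $P$. The remaining $11$ numbers are even and are covered by the $11$ primes $c_2,u_i,v_i,w_i$ alongside an odd one.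

So a single gadget absorbs one prime $P\in E$. We need as many disjoint gadgets as there are elements of $E$.

## 7. Linear equations in primes

Gadgets are points where 31 linear forms take prime values simultaneously. Recall the von Mangoldt function: $\Lambda(q^a)=\log q$ for a prime $q$ and $a\ge1$, and $\Lambda=0$ at all other integers, including all integers $\le0$.

**Theorem 5** (Green–Tao, *Linear equations in primes*, Ann. of Math. 171 (2010), main theorem; its hypotheses MN(s) and GI(s) are proved in Green–Tao, Ann. of Math. 175 (2012), 541–566, and Green–Tao–Ziegler, Ann. of Math. 176 (2012), 1231–1372). Let $\psi_1,\dots,\psi_t:\mathbb Z^D\to\mathbb Z$ be fixed nonzero linear forms, no two proportional over $\mathbb Q$. Let $K\subset[-N,N]^D$ be a convex body. Then as $N\to\infty$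
$$\sum_{x\in K\cap\mathbb Z^D}\prod_i\Lambda(\psi_i(x))=\mathrm{vol}\big(K\cap\{\psi_i>0\ \forall i\}\big)\prod_p\beta_p+o(N^D),$$
$$\beta_p=p^{-D}\sum_{x\in(\mathbb Z/p)^D}\ \prod_i\frac{p}{p-1}\mathbf 1_{\psi_i(x)\ne0},$$
with an error uniform in $K$.

The number $\beta_p$ compares the chance that all $\psi_i(x)$ are prime to $p$ with the chance for $t$ independent integers. For the forms $x,\,y,\,x+2y$ we get $\beta_2=2^3\cdot\frac14=2$, since all three are odd exactly when $x,y$ are odd. Modulo $3$ we need $x,y\neq0$ and $x\ne y$, which holds for 2 of the 9 pairs, so $\beta_3=\frac{27}{8}\cdot\frac29=\frac34$. For $x,\,y,\,x+y$ one has $\beta_2=0$: the three cannot all be odd.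

Always $\beta_p=1+O(p^{-2})$. For large $p$ the forms are nonzero and pairwise non-proportional modulo $p$, so each vanishes with probability $1/p$ and any two vanish together with probability $1/p^2$. The chance that none vanishes is $1-t/p+O(p^{-2})$, and $(p/(p-1))^t=1+t/p+O(p^{-2})$. Hence $\prod_p\beta_p$ converges, and it is positive as soon as every $\beta_p>0$, that is, as soon as for each $p$ there is one point modulo $p$ where no form vanishes.

**The 31 forms satisfy the hypotheses.** The 16 forms in (2) have two-element supports: $p_1,u_1,v_1$ involve $c_1$ together with $g_1,g_2,g_3$ respectively; $p_2,u_2,v_2$ involve $c_2$ with $g_2,g_3,g_4$; $u_3,v_3$ involve $c_3$ with $g_4,g_1$; and $s_i$, $z_i$ involve $g_i$ with $r_i$, $w_i$. These supports are pairwise different, and the other 15 forms have different one-element supports. So no two of the 31 forms are proportional. We also note that each form has a coefficient equal to $\pm1$.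

## 8. The number of gadgets

**Lemma 6.** There is an absolute constant $\gamma_2>0$ such that $|\mathcal G|\ge\gamma_2k^{15}/(\log k)^{31}$ for all large $k$.

**Step 1: every $\beta_p$ is positive.** For each $p$ we exhibit a point modulo $p$ where no form vanishes.

For $p=2$, set all variables equal to $1$. The forms $p_1,p_2,v_i,s_i,z_i$ take the value $3$ and the $u_i$ take the value $1$, so every form is odd.

For $p\ge5$, the same point works: all values are $1$ or $3$.

For $p=3$, take $(c_1,c_2,c_3)=(1,-1,1)$, $(g_1,g_2,g_3,g_4)=(-1,1,-1,1)$ and $r_i=w_i=-g_i$. Then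
$$\begin{aligned}
&p_1=-1+2=1,\quad p_2=4+1=5,\\
&u_1=2-1=1,\quad u_2=-2+1=-1,\quad u_3=2-1=1,\\
&v_1=-4-1=-5,\quad v_2=4+1=5,\quad v_3=-4-1=-5,\\
&s_i=z_i=-g_i+2g_i=g_i=\pm1,
\end{aligned}$$
and none of these is divisible by $3$; nor are the variables themselves.

**Step 2: a weighted count.** To stay with closed boxes, let $K'\subset K$ be the closed box obtained by replacing $0.001$ by $0.0009$ and $<$ by $\le$. All 31 forms are positive on $K$, and $\mathrm{vol}(K')=(0.0018k)^{15}$. Theorem 5 with $N=k$ gives an absolute $\gamma_1>0$ with
$$\sum_{x\in K\cap\mathbb Z^{15}}\prod_{i=1}^{31}\Lambda(\psi_i(x))\ \ge\sum_{x\in K'\cap\mathbb Z^{15}}\prod_{i=1}^{31}\Lambda(\psi_i(x))\ \ge\ \gamma_1k^{15}\qquad(k\text{ large}).$$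

**Step 3: remove the points that are not gadgets.** A point with nonzero weight fails to be a gadget only if some $\psi_i(x)$ is a proper prime power $q^a$ with $a\ge2$, or if two values coincide.

On $K$ we have $0<\psi_i<k$. There are $O(k^{1/2})$ proper prime powers below $k$. For each value $y$, the equation $\psi_i(x)=y$ has $O(k^{14})$ solutions in $K\cap\mathbb Z^{15}$, because the variable with coefficient $\pm1$ is determined by the others. So the first kind of failure occurs at $O(k^{14.5})$ points. For $i\ne j$ the form $\psi_i-\psi_j$ is nonzero, and one variable with nonzero coefficient is determined by the other 14; the second kind of failure occurs at $O(k^{14})$ points.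

Each point has weight at most $(\log k)^{31}$. The discarded points therefore contribute $O(k^{14.5}(\log k)^{31})=o(k^{15})$, and the gadgets carry weight at least $\frac12\gamma_1k^{15}$ for large $k$. As each gadget carries at most $(\log k)^{31}$, the lemma holds with $\gamma_2=\gamma_1/2$. $\square$

## 9. Disjoint gadgets

We need gadgets that share no primes, and a positive proportion of $k/\log k$ of them. There are only about $k/\log k$ primes up to $k$, so this is the largest possible order. The plan is to show that few pairs of gadgets share a prime, and then to apply Turán's theorem in this form: *a graph with $V$ vertices and $e$ edges has an independent set of size at least $V^2/(V+2e)$.* To recall why, order the vertices at random and keep each vertex that comes before all its neighbours. The kept set is independent, and its expected size is $\sum_v 1/(d(v)+1)$, where $d(v)$ is the degree of $v$. By the Cauchy–Schwarz inequality this is at least $V^2/\sum_v(d(v)+1)=V^2/(V+2e)$.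

**Lemma 7.** There is an absolute constant $\gamma_3>0$ such that for all large $k$ there are at least $\gamma_3k/\log k$ gadgets that are pairwise disjoint as sets of 31 primes.

**Step 1: reduce to counting pairs.** Let $R$ be the number of ordered pairs $(x,x')\in\mathcal G^2$, with $x=x'$ allowed, that share a prime. Then $R\le\sum_{j,j'}R_{jj'}$, where $R_{jj'}$ counts the pairs $(x,x')\in\mathcal G^2$ with $\psi_j(x)=\psi_{j'}(x')$. There are $31^2$ terms, so it suffices to bound each. Fix $j,j'$.

**Step 2: parametrise the pairs.** The form $\psi_{j'}$ has a coefficient $\pm1$. Solve $\psi_j(x)=\psi_{j'}(x')$ for the corresponding coordinate of $x'$; it becomes an integer linear form in the 15 coordinates of $x$ and the other 14 coordinates of $x'$. So the integer solutions are parametrised by $\mathbb Z^{29}$. Let $V$ be the rational solution space $\{\psi_j(x)=\psi_{j'}(x')\}\subset\mathbb Q^{30}$.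

On $V$ consider the 61 forms
$$\psi_i(x)\ (1\le i\le31),\qquad \psi_h(x')\ (1\le h\le31,\ h\ne j'). \tag{4}$$
The form $\psi_{j'}(x')$ is left out since it coincides on $V$ with $\psi_j(x)$.

**Step 3: the forms (4) are nonzero and pairwise non-proportional on $V$.** A linear form on $\mathbb Q^{30}$ that vanishes on $V$ is a multiple $t(\psi_j(x)-\psi_{j'}(x'))$. So a linear relation on $V$ between two of the forms is an identity on $\mathbb Q^{30}$ of one of three shapes. In each we show that all coefficients vanish.

* $a\psi_i(x)+b\psi_{i'}(x)=t(\psi_j(x)-\psi_{j'}(x'))$ with $i\neq i'$. Put $x=0$: then $t\psi_{j'}=0$, so $t=0$. Now $a\psi_i+b\psi_{i'}=0$, and $a=b=0$ because $\psi_i,\psi_{i'}$ are nonzero and not proportional.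
* $a\psi_h(x')+b\psi_{h'}(x')=t(\psi_j(x)-\psi_{j'}(x'))$ with $h\ne h'$. Put $x'=0$: then $t\psi_j=0$, so $t=0$ and again $a=b=0$.
* $a\psi_i(x)+b\psi_h(x')=t(\psi_j(x)-\psi_{j'}(x'))$ with $h\ne j'$. Put $x=0$: then $b\psi_h=-t\psi_{j'}$. Since $h\ne j'$, the two forms are not proportional, so $b=t=0$. Then $a\psi_i=0$ and $a=0$.

The case where one of $a,b$ is zero shows that each form in (4) is nonzero on $V$.

**Step 4: bound $R$.** Every pair counted in $R_{jj'}$ has all its coordinates in $(0,k)$, so it corresponds to an integer point of the cube $[-k,k]^{29}$. Apply Theorem 5 to the 61 forms, with $D=29$, $N=k$ and this cube as convex body. The volume that occurs is at most $(2k)^{29}$ and $\prod_p\beta_p$ is a finite constant depending only on $(j,j')$. So the sum of the products of the 61 values of $\Lambda$ over the cube is $O(k^{29})$. All terms are nonnegative, and each pair counted in $R_{jj'}$ has as its 61 values primes greater than $0.239k$, so it has weight at least $(\log(0.239k))^{61}$. Hence $R_{jj'}=O(k^{29}/(\log k)^{61})$, and summing over the finitely many $(j,j')$,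
$$R\le C\,\frac{k^{29}}{(\log k)^{61}}$$
with an absolute constant $C$.

**Step 5: extract disjoint gadgets.** Join two distinct gadgets by an edge when they share a prime. This graph has $|\mathcal G|$ vertices; let $e$ be its number of edges. The diagonal pairs contribute $|\mathcal G|$ to $R$ and each edge contributes $2$, so $R=|\mathcal G|+2e$. Turán's theorem and Lemma 6 give an independent set of size at least
$$\frac{|\mathcal G|^2}{|\mathcal G|+2e}=\frac{|\mathcal G|^2}{R}\ \ge\ \frac{\gamma_2^2\,k^{30}(\log k)^{-62}}{C\,k^{29}(\log k)^{-61}}=\gamma_3\frac{k}{\log k},\qquad\gamma_3=\gamma_2^2/C .$$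
Independence means that the chosen gadgets are pairwise disjoint as sets of primes. $\square$

In the exponents, two gadgets impose $31+31$ prime conditions, while two gadgets sharing a prime impose one condition fewer, in a space of one dimension less. The quotient is $k/\log k$.

## 10. Assembling $n$

**Step 1: fix $\varepsilon$.** The box $K$, the gadgets and the constant $\gamma_3$ were defined without reference to $\varepsilon$. So we may put
$$\varepsilon=\min\Big(\frac1{1000},\ \frac{\gamma_3}{3}\Big).$$
Let $k$ be large and let $s,l,M,E$ be as in Section 4.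

**Step 2: give each $P\in E$ its own gadget.** The purpose is to match the supply of gadgets with the demand. Since $M\le(1+2\varepsilon)k$, the prime number theorem gives
$$|E|\le\pi((1+2\varepsilon)k)-\pi(k)=(2\varepsilon+o(1))\frac{k}{\log k}\le\frac{3\varepsilon k}{\log k}\le\gamma_3\frac{k}{\log k}$$
for large $k$. By Lemma 7 we can choose $|E|$ pairwise disjoint gadgets and assign them bijectively to the elements $P$ of $E$. Let $\mathcal Q$ be the set of all primes in the chosen gadgets. By the sizes in Section 6, $\mathcal Q\subset(0.239k,0.993k)$.

**Step 3: choose the targets and $n$.** In each chosen gadget, assign targets by the table in Section 6 and the list (3), with $P$ the element of $E$ that belongs to this gadget. Each $Q\in\mathcal Q$ receives exactly one target, because the 31 primes of a gadget are distinct and different gadgets are disjoint. Choose $n\ge0$ by (1).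

**Step 4: every bad $m$ is covered.** A bad $m\in(s,M]$ is either an element of $E$, or a multiple of some $Q\in\mathcal Q$. In the first case it is the $P$ of some chosen gadget. In the second case, by Section 6, it is one of the 46 numbers consisting of the 31 primes of the gadget containing $Q$, the $2c_i$, and the $2g_i,3g_i,4g_i$ of that gadget. In both cases it was checked in Section 6 that a prime of the same gadget covers it.

**Step 5: conclusion.** Let $1\le i\le l=\lfloor(1+\varepsilon)k\rfloor$ and $m=s+i$. If $m$ is not bad, then $a_k(n+i)>\varepsilon k$ by Lemma 3, part 1. If $m$ is bad, it is covered, and $a_k(n+i)>\varepsilon k$ by Lemma 3, part 2. This proves the first assertion of Theorem 1, and the others follow as explained in Section 1. In particular, for every $k\ge k_0$ there is an $n$ for which none of $a_k(n+1),\dots,a_k(n+k)$ is less than $\varepsilon k$, so the conjecture is disproved. $\blacksquare$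

## 11. Order of magnitude, longer intervals, density of $n$

**Order of magnitude.** $F(k,k)\asymp k$. For the lower bound for all $k\ge2$, use $F(k,k)>\varepsilon k$ when $k\ge k_0$ and $F(k,k)\ge1>k/k_0$ when $k<k_0$, so that $F(k,k)\ge ck$ with $c=\min(\varepsilon,1/k_0)>0$. The upper bound is $F(k,k)<(1+o(1))k$.

**Longer intervals.** For $k\ge k_0$ and all $l\le(1+\varepsilon)k$ we have $F(k,l)\ge F(k,\lfloor(1+\varepsilon)k\rfloor)>\varepsilon k$, so the linear lower bound persists beyond $l=k$.

**Many $n$.** For fixed $k\ge k_0$, the proof used only the congruences (1). So the property of Theorem 1 holds for all $n\ge0$ in a full residue class, hence for a set of $n$ of positive density.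

The argument does not determine $\lim F(k,k)/k$, nor whether this limit exists.
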